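\title{Sequentially complete precompact groups that are not closed subgroups of products of countably compact groups}

\begin{abstract}
We construct in ZFC a countable precompact Boolean group that is sequentially complete but is not topologically isomorphic to a closed subgroup of any product of countably compact groups. Hence it is not consistent with ZFC that sequential completeness characterizes, among precompact Abelian groups, the closed subgroups of products of countably compact Abelian groups. The obstruction is an iterated limit: a point of the completion that no sequence of the group reaches, but that lies in every countably compact group between the group and its completion. We also show that every infinite Abelian group carries such a topology, that there are connected pseudocompact examples, and that the least weight of an example lies between $\mathfrak{s}$ and $\operatorname{non}(\mathcal{M})$.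
\end{abstract}

\section{The question and the results}\label{sec:intro}

All topological groups are assumed to be Hausdorff. A topological group $G$ is \emph{precompact} if for every neighborhood $U$ of the identity there is a finite set $F\subseteq G$ with $G=FU$. Every topological group $G$ is a dense subgroup of its Raikov completion $\varrho G$, and $\varrho G$ is compact when $G$ is precompact; the definition and the facts that we use are recalled in Section~\ref{sec:reduction}. The group $G$ is \emph{sequentially complete} if no sequence in $G$ converges to a point of $\varrho G\setminus G$. A point $y$ of a space is a \emph{cluster point} of a sequence $(y_n)$ if every neighborhood of $y$ contains $y_n$ for infinitely many $n$, and a space is \emph{countably compact} if every sequence in it has a cluster point.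

For a precompact group $G$ three conditions are trivially equivalent: $G=\varrho G$; $G$ is compact; $G$ is a closed subgroup of a product of compact groups. If we weaken the first and the third condition by testing them on sequences only, completeness becomes sequential completeness and compactness becomes countable compactness. The following question, taken from \cite{TGRS}, asks whether the equivalence can survive this weakening.

\begin{quote}
\textbf{Question.} Is it consistent with ZFC that, for every precompact Abelian topological group $G$, the group $G$ is topologically isomorphic to a closed subgroup of a product of countably compact Abelian topological groups if and only if $G$ is sequentially complete?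
\end{quote}

Call a topological group \emph{representable} if it is topologically isomorphic to a closed subgroup of a product of countably compact groups. For a precompact Abelian group it makes no difference whether the factors are required to be Abelian (Proposition~\ref{prop:intersection}).

Three observations suggest a positive answer. First, one implication always holds: a representable precompact group is sequentially complete (Corollary~\ref{cor:easy}). Second, the converse holds for metrizable groups. If $G$ is precompact and metrizable, then $\varrho G$ is first countable by fact (R3) below, every point of $\varrho G$ is the limit of a sequence in $G$, and a sequentially complete $G$ equals $\varrho G$ and is compact. Third, Proposition~\ref{prop:intersection} shows that a precompact group $G$ is representable exactly when it is an intersection of countably compact subgroups of $\varrho G$. So to prove the converse one fixes $x\in\varrho G\setminus G$ and tries to build a countably compact group $N$ with $G\le N\le\varrho G$ and $x\notin N$, by adding a cluster point for one sequence after another. A sequence in $G$ that converges in $\varrho G$ leaves no choice, but sequential completeness says that its limit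 is already in $G$. A sequence that does not converge has at least two cluster points in the compact space $\varrho G$, so there is a choice, and one may hope that an additional axiom allows the choices to be organized so as to stay away from $x$. The hope fails, already for a countable group. A group is \emph{Boolean} if each of its elements has order at most $2$.

\begin{theorem}\label{thm:boolean}
There is a countable precompact Boolean group $G$ that is sequentially complete, and in which moreover every sequence that converges in $\varrho G$ is eventually constant, but which is not topologically isomorphic to a closed subgroup of a product of countably compact groups.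
\end{theorem}

The proof is carried out in ZFC. So the equivalence in the Question fails in every model of ZFC, and the answer to the Question is \emph{no}.

The reason is that choices which are free one at a time need not be free together. The group $G$ contains sequences $\sigma_0,\sigma_1,\dots$, each with more than one cluster point in $\varrho G$, such that however one picks a cluster point $a_i$ of $\sigma_i$, the sequence $(a_i)$ converges to one and the same point $x\notin G$. A countably compact group $N\supseteq G$ must contain some such $a_i$ for every $i$, and then it must contain $x$. Sequential completeness of $G$ does not see this, because the $a_i$ lie outside $G$.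

Call a precompact Abelian group \emph{exceptional} if it is sequentially complete and not representable. The remaining results describe how widespread exceptional groups are. The first shows that the algebraic structure is no obstacle.

\begin{theorem}\label{thm:algebraic}
An Abelian group admits an exceptional precompact group topology if and only if it is infinite.
\end{theorem}

The group of Theorem~\ref{thm:boolean} is countable, hence far from connected and far from compact. The next result shows that this is inessential. A space is \emph{pseudocompact} if every continuous real-valued function on it is bounded. The \emph{weight} $w(X)$ of a space $X$ is the least infinite cardinal $\kappa$ such that $X$ has a base of size at most $\kappa$.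

\begin{theorem}\label{thm:connected}
Every sequentially complete precompact Abelian group $G$ is topologically isomorphic to a closed subgroup of a connected, pseudocompact, sequentially complete Abelian group $P$ of weight $\kappa=\max(w(G),\omega_1)$. Hence there are connected pseudocompact exceptional groups.
\end{theorem}

Additional axioms do have an influence on how small an exceptional group can be. A set $S\subseteq\omega$ \emph{splits} an infinite set $M\subseteq\omega$ if both $M\cap S$ and $M\setminus S$ are infinite. The \emph{splitting number} $\mathfrak{s}$ is the least size of a family of subsets of $\omega$ such that every infinite subset of $\omega$ is split by a member of the family. The cardinal $\operatorname{non}(\mathcal{M})\le\mathfrak{c}$ is the least size of a nonmeager subset of a Polish space without isolated points; it does not depend on the space.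

\begin{theorem}\label{thm:weight}
\begin{enumerate}
\item[(a)] If $G$ is a sequentially complete precompact group and $w(G)<\mathfrak{s}$, then $G$ is countably compact. So there is no exceptional group of weight less than $\mathfrak{s}$.
\item[(b)] For every $\kappa\ge\operatorname{non}(\mathcal{M})$ there is an exceptional group of weight $\kappa$; for $\operatorname{non}(\mathcal{M})\le\kappa\le\mathfrak{c}$ it can be taken countable.
\end{enumerate}
Consequently the least weight of an exceptional group lies between $\mathfrak{s}$ and $\operatorname{non}(\mathcal{M})$. If $\mathfrak{s}=\mathfrak{c}$ (for example, under Martin's Axiom), it is exactly $\mathfrak{c}$.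
\end{theorem}

Sections~\ref{sec:reduction} and~\ref{sec:boolean} answer the Question and can be read on their own. Theorems~\ref{thm:algebraic}, \ref{thm:connected} and~\ref{thm:weight} are proved in Sections~\ref{sec:algebraic}, \ref{sec:connected} and~\ref{sec:weight}.

Throughout, $\omega=\{0,1,2,\dots\}$, $\mathbb{T}=\mathbb{R}/\mathbb{Z}$, and $\|t\|$ is the distance from $t\in\mathbb{T}$ to $0$. ``Almost all'' means ``all but finitely many''. For an infinite set $C\subseteq\omega$, a family $(y_j)_{j\in C}$ is regarded as a sequence by listing $C$ in increasing order.

\section{Reduction to subgroups of the completion}\label{sec:reduction}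

A net $(g_\alpha)$ in a topological group is \emph{Cauchy} if $g_\alpha^{-1}g_\beta$ and $g_\alpha g_\beta^{-1}$ tend to the identity, and the group is \emph{Raikov complete} if every Cauchy net converges. The \emph{Raikov completion} $\varrho G$ is the Raikov complete group that contains $G$ as a dense subgroup; it is unique up to a topological isomorphism fixing $G$. We use two textbook facts and two simple observations.

\begin{enumerate}
\item[(R1)] If $G$ is precompact, then $\varrho G$ is compact. If $G$ is a subgroup of a compact group $K$, then $G$ is precompact and $\varrho G$ is the closure of $G$ in $K$.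
\item[(R2)] Every continuous homomorphism $G\to H$ extends to a continuous homomorphism $\varrho G\to\varrho H$.
\item[(R3)] If $\mathcal{V}$ is a neighborhood base at the identity of $G$, then the closures in $\varrho G$ of the members of $\mathcal{V}$ form a neighborhood base at the identity of $\varrho G$. Indeed, $U\subseteq\overline{U\cap G}$ for every open $U\subseteq\varrho G$ by density, and $\varrho G$ is a regular space.
\item[(C)] If $a$ is a cluster point of $(y_n)$, $\varphi$ is a continuous map into a Hausdorff space and $\varphi(y_n)\to z$, then $\varphi(a)=z$. Indeed, $\varphi(a)$ is a cluster point of $(\varphi(y_n))$, and $z$ is the only one.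
\end{enumerate}

Two properties of representability follow from the definition and are used repeatedly: a countably compact group is representable (take one factor), and a closed subgroup of a representable group is representable.

\begin{remark}\label{rem:precompact}
Precompactness in the Question cannot be dropped, because representable groups are precompact. Let $H$ be a group that is not precompact. Take a neighborhood $U$ of the identity and points $h_n\notin\bigcup_{m<n}h_mU$, and a symmetric neighborhood $V$ of the identity with $V^2\subseteq U$. A set $yV$ contains at most one term $h_n$, so $(h_n)$ has no cluster point. Thus countably compact groups $H_i$ are precompact, and a subgroup of $\prod_iH_i$ lies in the compact group $\prod_i\varrho H_i$. The discrete group $\mathbb{Z}$ is Raikov complete, hence sequentially complete, but it is not precompact and so not representable.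
\end{remark}

Representability refers to all products of countably compact groups, which is too large a class in which to look for an obstruction. The following proposition moves the problem inside the single compact group $\varrho G$.

\begin{proposition}\label{prop:intersection}
A precompact group $G$ is representable if and only if $G$ is an intersection of countably compact subgroups of $\varrho G$. If $G$ is Abelian and representable, the factors of the product may be taken Abelian.
\end{proposition}

\begin{proof}
Let $f=(f_i)\colon G\to\prod_{i\in I}H_i$ be a topological isomorphism onto a closed subgroup, where the $H_i$ are countably compact; adding a trivial factor, we may assume $I\ne\emptyset$. By (R2), $f_i$ extends to a continuous homomorphism $\hat f_i\colon\varrho G\to\varrho H_i$. Put $N_i=\hat f_i^{-1}(H_i)$, a subgroup of $\varrho G$ that contains $G$.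

Each $N_i$ is countably compact. Let $(y_n)$ be a sequence in $N_i$ and let $h\in H_i$ be a cluster point of $(\hat f_i(y_n))$. For $m\in\omega$ and a closed neighborhood $W$ of $h$ in $\varrho H_i$, the set
\[
F_{m,W}=\overline{\{y_n:n\ge m\}}\cap\hat f_i^{-1}(W)
\]
is closed in $\varrho G$ and contains some $y_n$. Since $F_{\max(m,m'),W\cap W'}\subseteq F_{m,W}\cap F_{m',W'}$ and $\varrho G$ is compact, these sets have a common point $y$. It lies in the closure of every tail of $(y_n)$, so it is a cluster point of $(y_n)$. Also $\hat f_i(y)\in\bigcap_W W=\{h\}$, so $y\in N_i$. This is the step that uses precompactness of $G$.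

Next, $\bigcap_iN_i=G$. Let $y\in\bigcap_iN_i$ and take a net $(g_\alpha)$ in $G$ converging to $y$. Then $f_i(g_\alpha)\to\hat f_i(y)\in H_i$ for every $i$, so $f(g_\alpha)$ converges in $\prod_iH_i$. Since $f(G)$ is closed in $\prod_iH_i$, the limit is $f(g)$ for some $g\in G$. Since $f$ is a homeomorphism onto its image, $g_\alpha\to g$, and $y=g\in G$.

Conversely, let $G=\bigcap_{i\in I}N_i$ with countably compact subgroups $N_i$ of $\varrho G$. The diagonal map $\delta\colon\varrho G\to(\varrho G)^I$ is a topological isomorphism onto a closed subgroup, and $\delta(y)\in\prod_iN_i$ if and only if $y\in\bigcap_iN_i$. So $\delta(G)=\delta(\varrho G)\cap\prod_iN_i$ is closed in $\prod_iN_i$.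

If $G$ is Abelian, then so is $\varrho G$, and applying the two implications one after the other gives a product of the Abelian groups $N_i$.
\end{proof}

\begin{corollary}\label{cor:easy}
A representable precompact group is sequentially complete.
\end{corollary}

\begin{proof}
Write $G=\bigcap_iN_i$ as in Proposition~\ref{prop:intersection}, and let a sequence in $G$ converge to $y\in\varrho G$. The sequence has a cluster point in each $N_i$, which equals $y$ by (C). So $y\in G$.
\end{proof}

The same argument, applied on two levels, gives the obstruction on which the paper rests.

\begin{lemma}\label{lem:obstruction}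
Let $G$ be a precompact group, let $x\in\varrho G\setminus G$, and let $\sigma_0,\sigma_1,\dots$ be sequences in $G$ with the following property: whenever $a_i\in\varrho G$ is a cluster point of $\sigma_i$ for each $i$, the sequence $(a_i)$ converges to $x$. Then $G$ is not representable.
\end{lemma}

\begin{proof}
Let $N$ be a countably compact group with $G\le N\le\varrho G$. Each $\sigma_i$ has a cluster point $a_i\in N$, and the sequence $(a_i)$ has a cluster point in $N$. Since $a_i\to x$, this cluster point is $x$ by (C). So $x$ lies in every countably compact subgroup of $\varrho G$ that contains $G$, while $x\notin G$. By Proposition~\ref{prop:intersection}, $G$ is not representable.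
\end{proof}

\section{A countable Boolean group}\label{sec:boolean}

The power set $\mathcal{P}(\omega)$ is a Boolean group under symmetric difference. Let $\mathbb{A}$ be a subgroup of $\mathcal{P}(\omega)$ that contains all finite sets and $\omega$. With $\mathbb{Z}(2)=\{0,1\}$, define points $e_j$ of the compact group $\mathbb{Z}(2)^{\mathbb{A}}$ by
\[
e_j(A)=1\iff j\in A\qquad(j\in\omega,\ A\in\mathbb{A}),
\]
and let $G_{\mathbb{A}}$ be the subgroup that they generate. Its elements are the sums $g_F=\sum_{j\in F}e_j$ over finite sets $F\subseteq\omega$, and
\[
g_F(A)=|F\cap A|\bmod 2 .
\]
By (R1), $G_{\mathbb{A}}$ is a countable precompact Boolean group and $\varrho G_{\mathbb{A}}$ is its closure in $\mathbb{Z}(2)^{\mathbb{A}}$. Since $g_F(\{j\})=1$ for $j\in F$, the only element of $G_{\mathbb{A}}$ that vanishes at all singletons is $0$. Therefore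
\begin{equation}\label{eq:outside}
\text{if $y\in\mathbb{Z}(2)^{\mathbb{A}}$, $y(\{j\})=0$ for all $j$, and $y(\omega)=1$, then $y\notin G_{\mathbb{A}}$.}
\end{equation}
The family $\mathbb{A}$ controls convergence: the larger it is, the fewer sequences converge.

\subsection*{One sequence}
Consider the sequence $(e_j)_{j\in\omega}$ for the two extreme choices of $\mathbb{A}$.

If $\mathbb{A}$ consists of the finite and the cofinite sets, then $e_j(A)$ is eventually $0$ for finite $A$ and eventually $1$ for cofinite $A$. So $(e_j)$ converges to the point $x$ with $x(A)=1$ exactly for cofinite $A$, and $x\notin G_{\mathbb{A}}$ by \eqref{eq:outside}. Every countably compact group between $G_{\mathbb{A}}$ and its completion contains $x$, but $G_{\mathbb{A}}$ is not sequentially complete.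

If $\mathbb{A}=\mathcal{P}(\omega)$, no subsequence $(e_j)_{j\in M}$ converges: if $A$ splits $M$, then $e_j(A)$ takes both values infinitely often. No point is forced by this sequence either. If $E$ is the set of even numbers, a cluster point of $(e_j)_{j\in E}$ takes the value $1$ at $E$ and a cluster point of $(e_j)_{j\notin E}$ takes the value $0$. However, by (C) all cluster points $a$ of $(e_j)$ \emph{agree on the finite and cofinite sets}: $a(A)=0$ for finite $A$ and $a(A)=1$ for cofinite $A$.

The construction combines the two choices. We use infinitely many sequences. On each single one of them, $\mathbb{A}$ induces the full power set, which destroys convergence. But each single $A\in\mathbb{A}$ looks finite or cofinite to almost all of the sequences, which forces their cluster points to converge.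

\subsection*{Infinitely many sequences}
Fix for the rest of the paper a partition $\omega=\bigsqcup_{i\in\omega}C_i$ into infinite sets, called \emph{columns}; one may picture $\omega$ as an $\omega\times\omega$ array. Let $\mathbb{B}$ be the family of all $A\subseteq\omega$ such that
\begin{itemize}
\item $A\cap C_i$ is finite for almost all $i$, in which case we put $x(A)=0$, or
\item $C_i\setminus A$ is finite for almost all $i$, in which case we put $x(A)=1$.
\end{itemize}
The two cases exclude each other because columns are infinite. Within a column, the symmetric difference of two finite sets or of two cofinite sets is finite, and that of a finite and a cofinite set is cofinite. So $\mathbb{B}$ is a subgroup of $\mathcal{P}(\omega)$; it contains all finite sets and $\omega$.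

Call $B\subseteq\omega$ \emph{small} if $B$ is contained in one column or meets every column in a finite set. Small sets belong to $\mathbb{B}$, and subsets of small sets are small. \emph{Every infinite set $S\subseteq\omega$ contains an infinite small set}: either some $S\cap C_i$ is infinite, or $S$ itself is small.

The next lemma is stated for subgroups of $\mathbb{B}$ because Section~\ref{sec:weight} needs them; on a first reading take $\mathbb{A}=\mathbb{B}$.

\begin{lemma}\label{lem:boolean}
Let $\mathbb{A}$ be a subgroup of $\mathbb{B}$ that contains all finite sets and $\omega$.
\begin{enumerate}
\item[(a)] The group $G_{\mathbb{A}}$ is not representable.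
\item[(b)] Suppose that for every sequence $(w_k)$ of nonempty, pairwise disjoint finite subsets of $\omega$ there is $A\in\mathbb{A}$ such that $|w_k\cap A|$ is odd for infinitely many $k$. Then every sequence in $G_{\mathbb{A}}$ that converges in $\varrho G_{\mathbb{A}}$ is eventually constant.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Regard the restriction of $x$ to $\mathbb{A}$ as a point of $\mathbb{Z}(2)^{\mathbb{A}}$, again denoted by $x$. It vanishes at singletons and $x(\omega)=1$, so $x\notin G_{\mathbb{A}}$ by \eqref{eq:outside}. For each $i$ let $a_i\in\varrho G_{\mathbb{A}}$ be a cluster point of $(e_j)_{j\in C_i}$; such points exist by compactness. Fix $A\in\mathbb{A}$. For almost all $i$ we have $e_j(A)=x(A)$ for almost all $j\in C_i$, and then $a_i(A)=x(A)$ by (C). So $a_i\to x$ in $\mathbb{Z}(2)^{\mathbb{A}}$. In particular $x$ lies in the closed set $\varrho G_{\mathbb{A}}$, and Lemma~\ref{lem:obstruction} applies.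

(b) Let $(d_k)$ be a sequence in $G_{\mathbb{A}}$ that converges in $\varrho G_{\mathbb{A}}$ and is not eventually constant. Then $d_{k+1}-d_k\to0$ and $d_{k+1}-d_k\ne0$ for infinitely many $k$. List the nonzero differences as $g_{w_0},g_{w_1},\dots$. The $w_k$ are nonempty finite sets, and for each $A\in\mathbb{A}$ the number $|w_k\cap A|$ is even for almost all $k$. For $A=\{j\}$ this says that $j$ lies in only finitely many $w_k$. Hence every finite set is disjoint from almost all $w_k$, and we can choose recursively a subsequence of pairwise disjoint sets. The hypothesis applied to this subsequence gives a contradiction.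
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:boolean}]
Let $G=G_{\mathbb{B}}$. By Lemma~\ref{lem:boolean} it suffices to verify the hypothesis of part (b). Let $(w_k)$ be nonempty, pairwise disjoint finite sets and pick $b_k\in w_k$. The $b_k$ are distinct, so $\{b_k:k\in\omega\}$ contains an infinite small set $A=\{b_k:k\in J\}$. Then $A\in\mathbb{B}$, and $w_k\cap A=\{b_k\}$ for every $k$ in the infinite set $J$.
\end{proof}

\begin{remark}\label{rem:two-kinds}
Both kinds of small sets are needed. Let $\mathbb{A}_1$ consist of those $A\in\mathbb{B}$ for which $A\cap C_i$ is finite or cofinite in $C_i$ for \emph{every} $i$. Then $(e_j)_{j\in C_0}$ converges in $\mathbb{Z}(2)^{\mathbb{A}_1}$ to the point whose value at $A$ is $1$ exactly when $C_0\setminus A$ is finite. Let $\mathbb{A}_2$ consist of those $A\in\mathbb{B}$ with $A\cap C_i\in\{\emptyset,C_i\}$ for almost all $i$. Then $(e_{\min C_i})_{i\in\omega}$ converges to $x$ in $\mathbb{Z}(2)^{\mathbb{A}_2}$. By \eqref{eq:outside} both limits lie outside the group, so $G_{\mathbb{A}_1}$ and $G_{\mathbb{A}_2}$ are not sequentially complete.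
\end{remark}

\section{Exceptional topologies on all infinite Abelian groups}\label{sec:algebraic}

The plan is to restate the construction of Section~\ref{sec:boolean} in terms of characters, to carry it out on three types of countable groups, one of which is contained in every infinite Abelian group, and then to extend the topology from the subgroup to the whole group.

\subsection*{Characters}
A \emph{character} of an Abelian group $D$ is a homomorphism $D\to\mathbb{T}$; the characters form a group $\operatorname{Hom}(D,\mathbb{T})$. Since $\mathbb{T}$ is divisible, every character of a subgroup of $D$ extends to $D$. In particular the characters separate the points of $D$: a nonzero $d\in D$ has nonzero image under some character of the cyclic group that it generates. If a subgroup $\mathfrak{X}$ of $\operatorname{Hom}(D,\mathbb{T})$ separates points, then $d\mapsto(\chi(d))_{\chi\in\mathfrak{X}}$ identifies $D$ with a subgroup of the compact group $\mathbb{T}^{\mathfrak{X}}$. The resulting topology on $D$ is the topology \emph{induced by} $\mathfrak{X}$. By (R1) it is precompact, and $\varrho D$ is the closure of $D$ in $\mathbb{T}^{\mathfrak{X}}$.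

The group of Theorem~\ref{thm:boolean} has this form. Algebraically it is $\bigoplus_{j\in\omega}\mathbb{Z}(2)$ with basis $(e_j)$, its characters correspond to sets $A\subseteq\omega$ via $\chi_A(e_j)=\frac12\iff j\in A$, and $A\in\mathbb{B}$ means that the limits $\lim_{j\in C_i}\chi_A(e_j)$ exist and have one common value for almost all $i$. This last condition makes sense for any sequence in any Abelian group.

\begin{lemma}\label{lem:criterion}
Let $D$ be a countable Abelian group and let $(e_j)_{j\in\omega}$ be a sequence in $D$ such that
\begin{enumerate}
\item[(i)] some character $\chi_0$ of $D$ satisfies $\chi_0(e_j)\to z_0\ne0$;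
\item[(ii)] the characters $\chi$ with $\chi(e_j)\to0$ separate the points of $D$;
\item[(iii)] for every sequence $(w_k)$ of nonzero elements of $D$ there are a character $\chi$ and a small set $B$ such that $\chi(e_j)\to0$ as $j\to\infty$ in $\omega\setminus B$, and $\chi(w_k)\not\to0$.
\end{enumerate}
Let $\mathfrak{X}$ be the set of all characters $\chi$ of $D$ for which there is $x(\chi)\in\mathbb{T}$ with $\lim_{j\in C_i}\chi(e_j)=x(\chi)$ for almost all $i$. Then $\mathfrak{X}$ is a group that separates points, and $D$ with the topology $\tau$ induced by $\mathfrak{X}$ is exceptional.
\end{lemma}

\begin{proof}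
Limits are additive, so $\mathfrak{X}$ is a group. Suppose that $B$ is small and $\chi(e_j)\to0$ along $\omega\setminus B$. All columns with at most one exception meet $B$ in a finite set, and along such a column $\chi(e_j)\to0$. So $\chi\in\mathfrak{X}$ and $x(\chi)=0$. This applies to the characters in (ii), with $B=\emptyset$, and to those in (iii). Also $\chi_0\in\mathfrak{X}$ and $x(\chi_0)=z_0$. By (ii), $\mathfrak{X}$ separates points.

Regard $x$ as a point of $\mathbb{T}^{\mathfrak{X}}$. If $a_i\in\varrho D$ is a cluster point of $(e_j)_{j\in C_i}$ for each $i$, then for each $\chi\in\mathfrak{X}$ fact (C) gives $a_i(\chi)=x(\chi)$ for almost all $i$. So $a_i\to x$ and $x\in\varrho D$. Suppose that $x$ is the point of $\mathbb{T}^{\mathfrak{X}}$ given by $d\in D$. Then $\chi(d)=x(\chi)=0$ for the characters in (ii), so $d=0$ and $x=0$, contrary to $x(\chi_0)=z_0\ne0$. Hence $x\in\varrho D\setminus D$, and $(D,\tau)$ is not representable by Lemma~\ref{lem:obstruction}.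

Let $(d_k)$ be a sequence in $D$ that converges in $\varrho D$. If it is not eventually constant, the nonzero differences $d_{k+1}-d_k$ form a sequence $(w_k)$ with $\chi(w_k)\to0$ for all $\chi\in\mathfrak{X}$, contrary to (iii). So $(D,\tau)$ is sequentially complete.
\end{proof}

\subsection*{Three basic groups}
To verify (iii) we must make a character large on prescribed elements. The tool is elementary.

\begin{lemma}\label{lem:third}
Let $0\ne t\in\mathbb{T}$ and let $q\ge1$ be an integer with $qt=0$. Then $\|ct\|\ge1/3$ for some integer $c$ with $0\le c<q$.
\end{lemma}

\begin{proof}
Let $r=\|t\|>0$ and let $m\ge1$ be least with $mr\ge1/3$. If $m=1$, then $\|mt\|\ge1/3$. If $m>1$, then $r\le(m-1)r<1/3$, so $1/3\le mr<2/3$; since $mt=\pm mr$ in $\mathbb{T}$, again $\|mt\|\ge1/3$. Let $c$ be the remainder of $m$ modulo $q$.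
\end{proof}

In a direct sum the values of a character on the generators can be prescribed independently. In $\mathbb{Z}$ and in the Pr\"ufer group $\mathbb{Z}(p^\infty)=\{t\in\mathbb{T}:p^nt=0\text{ for some }n\}$ there are no two independent elements, and the sequence $(e_j)$ has to be chosen so sparse that its terms are independent up to errors tending to $0$. Geometric growth is not always enough: for $e_j=2^j$ in $\mathbb{Z}$, a limit $z=\lim_j\chi(e_j)$ satisfies $z=2z$, so (i) fails. We let the ratios of consecutive terms tend to infinity and describe characters by mixed-radix expansions.

\begin{lemma}\label{lem:three}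
Each of the following groups $D$ contains a sequence $(e_j)$ that satisfies conditions \textup{(i)--(iii)} of Lemma~\ref{lem:criterion}:
\begin{enumerate}
\item[(I)] $D=\bigoplus_{j\in\omega}\mathbb{Z}(p_j)$, where the primes $p_j$ are all equal or strictly increasing;
\item[(II)] $D=\mathbb{Z}$;
\item[(III)] $D=\mathbb{Z}(p^\infty)$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Step 1: digits.} In each case we define $e_j\in D$ and integers $q_j\ge2$, either all equal or tending to infinity. A \emph{digit sequence} is a sequence $c=(c_j)_{j\in\omega}$ of integers with $0\le c_j<q_j$. To each digit sequence we attach a character $\chi_c$ with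
\begin{equation}\label{eq:digit}
\bigl\|\chi_c(e_j)-c_j/q_j\bigr\|\to0\qquad(j\to\infty).
\end{equation}

(I) Let $e_j$ be the canonical generators, $q_j=p_j$, and $\chi_c(e_j)=c_j/p_j$.

(II) Let $e_j=(j+1)!$ and $q_j=e_{j+1}/e_j=j+2$. Put $t_c=\sum_{i\ge0}c_i/e_{i+1}$, which converges because $c_i/e_{i+1}<1/e_i$, and $\chi_c(w)=t_cw\bmod1$. In $t_ce_j=\sum_ic_ie_j/e_{i+1}$ the terms with $i<j$ are integers, the term with $i=j$ is $c_j/q_j$, and the terms with $i>j$ add up to at most
\[
\sum_{i>j}\frac{e_j}{e_i}=\frac1{q_j}\Bigl(1+\frac1{q_{j+1}}+\frac1{q_{j+1}q_{j+2}}+\cdots\Bigr)\le\frac2{q_j}.
\]

(III) Let $s_j=j^2$, $e_j=p^{-s_{j+1}}+\mathbb{Z}$ and $q_j=p^{s_{j+1}-s_j}=p^{2j+1}$. Put $\chi_c(w)=\sum_{i\ge0}c_ip^{s_i}w$. For each $w\in D$ almost all terms are $0$, so $\chi_c$ is a well-defined homomorphism $D\to D\subseteq\mathbb{T}$. In $\chi_c(e_j)$ the terms with $i>j$ vanish because $s_i\ge s_{j+1}$, the term with $i=j$ is $c_j/q_j$, and the terms with $i<j$ add up to at most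
\[
p^{-s_{j+1}}\sum_{i<j}(q_i-1)p^{s_i}=p^{-s_{j+1}}\sum_{i<j}\bigl(p^{s_{i+1}}-p^{s_i}\bigr)<p^{s_j-s_{j+1}}=\frac1{q_j}.
\]

\emph{Step 2: conditions \textup{(i)} and \textup{(ii)}.} Take $c_j=\lfloor q_j/2\rfloor$. By \eqref{eq:digit}, $\chi_c(e_j)$ tends to $\frac12$ if $q_j\to\infty$, and to $\lfloor p/2\rfloor/p\ne0$ if all $q_j$ equal the prime $p$. This proves (i). Let $\psi_m=\chi_c$ for the digit sequence with $c_m=1$ and all other digits $0$. By \eqref{eq:digit}, $\psi_m(e_j)\to0$ as $j\to\infty$. In case (I), $\psi_m(w)\ne0$ if the $m$th coordinate of $w$ is nonzero. In case (II), $\psi_m(w)=w/e_{m+1}\ne0$ in $\mathbb{T}$ if $0<|w|<e_{m+1}$. In case (III), $\psi_0$ is the inclusion $D\subseteq\mathbb{T}$. This proves (ii).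

\emph{Step 3: condition \textup{(iii)}.} Let $(w_k)$ be a sequence of nonzero elements of $D$. If $\psi_m(w_k)\not\to0$ for some $m$, then $\chi=\psi_m$ and $B=\emptyset$ work. So assume that $\psi_m(w_k)\to0$ for every $m$. In each case we attach to $w_k$ an index $b_k$, the position of the digit that will be used to make $\chi_c(w_k)$ large, and show that $b_k\to\infty$. Then $\{b_k:k\in\omega\}$ is infinite and contains an infinite small set; we keep only those $k$ for which $b_k$ lies in it. For this subsequence and all further ones, $B=\{b_k:k\in\omega\}$ is small. Passing to subsequences is harmless, because $\chi(w_k)\not\to0$ along a subsequence implies $\chi(w_k)\not\to0$. If $c_j=0$ for all $j\notin B$, then $\chi_c(e_j)\to0$ along $\omega\setminus B$ by \eqref{eq:digit}. It remains to choose the digits $c_{b_k}$ so that $\|\chi_c(w_k)\|$ is bounded away from $0$.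

(I) The character $\psi_m$ takes finitely many values, so $\psi_m(w_k)=0$ for almost all $k$: each $m$ lies in the support of only finitely many $w_k$. Pick $b_k$ in the support of $w_k$; then $b_k\to\infty$. Pass to a subsequence with $B$ small and with pairwise disjoint supports. Let $n_k$ be an integer representing the $b_k$th coordinate of $w_k$. By Lemma~\ref{lem:third} there is a digit $c_{b_k}$ with $\|c_{b_k}n_k/p_{b_k}\|\ge1/3$. The support of $w_k$ meets $B$ only in $b_k$, so $\|\chi_c(w_k)\|\ge1/3$.

(II) Again $\psi_m$ takes finitely many values, so $e_{m+1}$ divides $w_k$ for almost all $k$. Let $b_k$ be the largest $b$ with $e_b\mid w_k$; it exists because $e_0=1$ and $w_k\ne0$, and $b_k\to\infty$. Pass to a subsequence with $B$ small and then, recursively, to one with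
\[
e_{b_l}\ge2^{l+2}|w_k|\qquad\text{for all }k<l .
\]
Then $e_{b_l}>|w_k|\ge e_{b_k}$ for $k<l$, so $(b_k)$ is strictly increasing. The number $w_k/e_{b_k+1}$ is not an integer, while $q_{b_k}w_k/e_{b_k+1}=w_k/e_{b_k}$ is. Lemma~\ref{lem:third} gives a digit $c_{b_k}$ with $\|c_{b_k}w_k/e_{b_k+1}\|\ge1/3$. Consider $t_cw_k=\sum_lc_{b_l}w_k/e_{b_l+1}$. The terms with $l<k$ are integers, since $e_{b_l+1}\mid e_{b_k}\mid w_k$. A term with $l>k$ has absolute value at most $|w_k|/e_{b_l}\le2^{-l-2}$, and $\sum_{l\ge1}2^{-l-2}=1/4$. Hence $\|\chi_c(w_k)\|\ge1/3-1/4=1/12$.

(III) Now $w_k\to0$ in $\mathbb{T}$. If $w_k$ has order $p^{r_k}$, then $r_k\ge1$ and $\|w_k\|\ge p^{-r_k}$, so $r_k\to\infty$. Let $b_k$ be determined by $s_{b_k}<r_k\le s_{b_k+1}$; then $b_k\to\infty$. Pass to a subsequence with $B$ small and $(b_k)$ strictly increasing. In $\chi_c(w_k)=\sum_lc_{b_l}p^{s_{b_l}}w_k$ the roles are the reverse of those in (II). The terms with $l>k$ vanish, since $s_{b_l}\ge s_{b_k+1}\ge r_k$, but the terms with $l<k$ need be neither $0$ nor small. So we choose the digits recursively. Given $c_{b_l}$ for $l<k$, let $y_k=\sum_{l<k}c_{b_l}p^{s_{b_l}}w_k$. If $\|y_k\|\ge1/6$, put $c_{b_k}=0$. Otherwise apply Lemma~\ref{lem:third}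 to $p^{s_{b_k}}w_k$, which is nonzero and is annihilated by $q_{b_k}$, to get a digit $c_{b_k}$ with $\|c_{b_k}p^{s_{b_k}}w_k\|\ge1/3$. In both cases $\|\chi_c(w_k)\|=\|y_k+c_{b_k}p^{s_{b_k}}w_k\|\ge1/6$.
\end{proof}

\subsection*{From a subgroup to the whole group}

\begin{lemma}\label{lem:contains}
Every infinite Abelian group $G$ contains a subgroup of type \textup{(I)}, \textup{(II)} or \textup{(III)}.
\end{lemma}

\begin{proof}
If $G$ has an element of infinite order, it contains $\mathbb{Z}$. Let $G$ be torsion, so that $G$ is the direct sum of its primary components. If infinitely many components are nonzero, elements of prime order in them generate $\bigoplus_j\mathbb{Z}(p_j)$ with strictly increasing $p_j$. Otherwise some $p$-component $T$ is infinite. Its socle $T[p]=\{y\in T:py=0\}$ is a vector space over the field with $p$ elements. If $T[p]$ is infinite, it has infinite dimension and contains $\bigoplus_{j\in\omega}\mathbb{Z}(p)$. If $T[p]$ is finite, then $T$ is a direct sum of finitely many cocyclic groups \cite[Theorem~25.1]{Fuchs}, that is, of finite cyclic groups and copies of $\mathbb{Z}(p^\infty)$; since $T$ is infinite, a copy of $\mathbb{Z}(p^\infty)$ occurs. One can also see this directly. Make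 $T$ a tree with root $0$ in which the parent of $y\ne0$ is $py$. The children of a node lie in one coset of $T[p]$, so the tree is finitely branching, and it is infinite. By K\"onig's lemma it has an infinite branch $0,y_1,y_2,\dots$; then $y_n$ has order $p^n$ and $py_{n+1}=y_n$, so the branch generates a copy of $\mathbb{Z}(p^\infty)$.
\end{proof}

Given an exceptional topology on $D\le G$, we want a topology on $G$ in which $D$ is closed and in which no new convergent sequences appear. Both aims are served by using \emph{all} characters of $G/D$, because of the following fact.

\begin{lemma}\label{lem:haar}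
Let $U$ be an Abelian group and let $(u_k)$ be a sequence of nonzero elements of $U$. Then $\chi(u_k)\not\to0$ for some character $\chi$ of $U$.
\end{lemma}

\begin{proof}
The group $K=\operatorname{Hom}(U,\mathbb{T})$ is closed in $\mathbb{T}^U$, hence compact; let $\mu$ be its Haar probability measure. The function $f_k(\chi)=e^{2\pi i\chi(u_k)}$ is a continuous homomorphism from $K$ to the unit circle. Since $u_k\ne0$, there is $\psi\in K$ with $f_k(\psi)\ne1$. Translation invariance gives $\int f_k\,d\mu=f_k(\psi)\int f_k\,d\mu$, so $\int f_k\,d\mu=0$. If $\chi(u_k)\to0$ for all $\chi\in K$, then $f_k\to1$ pointwise, and dominated convergence gives $\int f_k\,d\mu\to1$, a contradiction.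
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:algebraic}]
A finite group is compact in its only group topology, hence representable, and so not exceptional.

Let $G$ be infinite. Take $D\le G$ as in Lemma~\ref{lem:contains}, and let $\mathfrak{X}$ and $\tau$ be given by Lemmas~\ref{lem:three} and~\ref{lem:criterion}. Put
\[
\mathfrak{X}_G=\{\chi\in\operatorname{Hom}(G,\mathbb{T}):\chi|_D\in\mathfrak{X}\}.
\]
This group contains all characters that vanish on $D$, that is, all characters of $G/D$ composed with the quotient map, and for each $g\notin D$ one of these is nonzero at $g$. Since characters extend from $D$ to $G$, the restrictions to $D$ of the members of $\mathfrak{X}_G$ are exactly the members of $\mathfrak{X}$. It follows that $\mathfrak{X}_G$ separates the points of $G$. Give $G$ the precompact topology induced by $\mathfrak{X}_G$. It induces $\tau$ on $D$, and $D$ is closed in $G$ as the intersection of the kernels of the characters that vanish on $D$. Since $(D,\tau)$ is not representable, neither is $G$.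

Let $(g_k)$ be a sequence in $G$ that converges in $\varrho G$, and put $u_k=g_{k+1}-g_k+D\in G/D$. Then $\chi(u_k)\to0$ for every character $\chi$ of $G/D$. By Lemma~\ref{lem:haar}, only finitely many $u_k$ are nonzero. So there is $g\in G$ with $g_k-g\in D$ for almost all $k$. The sequence $(g_k-g)$ converges to a point of the closure of $D$ in $\varrho G$, which is $\varrho D$ by (R1). Since $(D,\tau)$ is sequentially complete, this point is in $D$, and $\lim_kg_k\in G$.
\end{proof}

\section{Connected pseudocompact examples}\label{sec:connected}

A countably compact space is pseudocompact, since a sequence with $|f(y_n)|\ge n$ has no cluster point when $f$ is continuous. One might therefore expect pseudocompact groups to be close enough to countably compact ones for the equivalence in the Question to hold. Theorem~\ref{thm:connected} shows that they are not. Since non-representability passes from a closed subgroup to the larger group, it is enough to place a given group as a closed subgroup in a connected pseudocompact group without losing sequential completeness.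

We recall the facts on weight used in this section and the next. For an infinite cardinal $\kappa$ we have $w(\mathbb{T}^\kappa)=w(\mathbb{Z}(2)^\kappa)=\kappa$. For a compact Abelian group $K$, the group $\widehat K$ of continuous characters separates points, so $K$ is topologically isomorphic to a closed subgroup of $\mathbb{T}^{\widehat K}$; and $|\widehat K|=w(K)$ if $K$ is infinite.

\begin{lemma}\label{lem:weight}
If $G$ is a precompact group, then $w(G)=w(\varrho G)$.
\end{lemma}

\begin{proof}
Since $G$ is a subspace of $\varrho G$, $w(G)\le w(\varrho G)$. By (R3), the identity of $\varrho G$ has a base $\mathcal{V}$ of open neighborhoods with $|\mathcal{V}|\le w(G)$. By compactness, for each $V\in\mathcal{V}$ there is a finite set $F_V$ with $\varrho G=F_VV$. The sets $fV$ with $V\in\mathcal{V}$ and $f\in F_V$ form a base of $\varrho G$: if $W$ is open and $y\in W$, choose $V$ with $yV^{-1}V\subseteq W$ and $f\in F_V$ with $y\in fV$; then $fV\subseteq yV^{-1}V\subseteq W$.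
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:connected}]
Since $w(\varrho G)=w(G)\le\kappa$, the group $\varrho G$ has at most $\kappa$ continuous characters, and we may regard it as a closed subgroup of $L=\mathbb{T}^\kappa$. Let $\Sigma$ be the subgroup of $L^{\omega_1}$ consisting of the points with countable support $\{\alpha<\omega_1:z_\alpha\ne0\}$, let $\Delta\colon L\to L^{\omega_1}$ be the diagonal map, and put
\[
P=\Sigma+\Delta(G).
\]
The summand $\Sigma$ makes $P$ connected and pseudocompact, and it is useful here because it meets the diagonal only in $0$.

For a countable set $C\subseteq\omega_1$, the points with support in $C$ form a compact connected subgroup $L_C\cong L^C$ of $\Sigma$. A countable union of countable sets is countable, so every sequence in $\Sigma$ lies in some $L_C$, and $\Sigma$ is countably compact. As a union of connected sets containing $0$, $\Sigma$ is connected. It contains all points with finite support, so it is dense in $L^{\omega_1}$. Since $\Sigma\subseteq P\subseteq\overline{\Sigma}$, the group $P$ is connected. A continuous real-valued function on $P$ is bounded on $\Sigma$, hence on $P$ by density, so $P$ is pseudocompact. By (R1), $\varrho P=L^{\omega_1}\cong\mathbb{T}^\kappa$,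 where $\kappa\ge\omega_1$ is used, and $w(P)=\kappa$ by Lemma~\ref{lem:weight}.

Suppose $\sigma+\Delta(g)=\Delta(l)$ with $\sigma\in\Sigma$, $g\in G$ and $l\in L$. Then $\Delta(l-g)=\sigma$ has countable support, whereas the support of $\Delta(l-g)$ is all of $\omega_1$ if $l\ne g$. So $l=g$, and $P\cap\Delta(L)=\Delta(G)$. Since $\Delta(L)$ is closed in $L^{\omega_1}$ and $\Delta$ is a topological isomorphism onto its image, $\Delta(G)$ is a closed subgroup of $P$ topologically isomorphic to $G$.

Let $\sigma_k+\Delta(g_k)\to z\in L^{\omega_1}$ with $\sigma_k\in\Sigma$ and $g_k\in G$, and let $C$ be the union of the supports of the $\sigma_k$. It is countable, so $\omega_1\setminus C\ne\emptyset$. For every $\alpha\notin C$ the $\alpha$th coordinate of $\sigma_k+\Delta(g_k)$ is $g_k$, so $g_k\to z_\alpha$ in $L$. Thus the $z_\alpha$ with $\alpha\notin C$ equal one point $g$, which lies in the closure $\varrho G$ of $G$ in $L$. Since $G$ is sequentially complete, $g\in G$. Then $z-\Delta(g)$ has support in $C$, so $z\in P$, and $P$ is sequentially complete.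

If $G$ is exceptional, for example the group of Theorem~\ref{thm:boolean}, then $P$ has the non-representable closed subgroup $\Delta(G)$, so $P$ is exceptional.
\end{proof}

\section{The weight of an exceptional group}\label{sec:weight}

The lower bound extends the metrizable case from Section~\ref{sec:intro}: when the base is small, every sequence has a subsequence that converges in $\varrho G$, and sequential completeness does the rest. The cardinal $\mathfrak{s}$ is uncountable: given sets $S_0,S_1,\dots$, choose infinite sets $M_0\supseteq M_1\supseteq\cdots$ with $M_n$ contained in or disjoint from $S_n$; an infinite set $\{m_0<m_1<\cdots\}$ with $m_n\in M_n$ is split by no $S_n$.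

\begin{proof}[Proof of Theorem~\ref{thm:weight}\textup{(a)}]
By Lemma~\ref{lem:weight}, $\varrho G$ has a base $\mathcal{U}$ with $|\mathcal{U}|<\mathfrak{s}$. Let $(g_k)$ be a sequence in $G$. The sets $S_U=\{k:g_k\in U\}$, $U\in\mathcal{U}$, are fewer than $\mathfrak{s}$, so some infinite $M\subseteq\omega$ is split by none of them. Let $y$ be a cluster point of $(g_k)_{k\in M}$ in the compact space $\varrho G$. If $y\in U\in\mathcal{U}$, then $M\cap S_U$ is infinite, so $M\setminus S_U$ is finite. Hence $(g_k)_{k\in M}$ converges to $y$, and $y\in G$ by sequential completeness. So $(g_k)$ has a cluster point in $G$. Thus $G$ is countably compact, hence representable, and so not exceptional.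
\end{proof}

For the upper bound we shrink $\mathbb{B}$. The hypothesis of Lemma~\ref{lem:boolean}(b) asks for one set $A$ per sequence $(w_k)$. We show that, for a given $(w_k)$, a generic small set of the appropriate kind works. So a nonmeager supply of small sets of each kind suffices, because a nonmeager set meets every dense $G_\delta$ set: the complement of a dense $G_\delta$ set is meager.

\begin{proof}[Proof of Theorem~\ref{thm:weight}\textup{(b)}]
First let $\operatorname{non}(\mathcal{M})\le\kappa\le\mathfrak{c}$. Identify $\mathcal{P}(C_i)$ with the Cantor space $\{0,1\}^{C_i}$. Let $[C_i]^{<\omega}$ be the countable set of finite subsets of $C_i$ with the discrete topology, and let $Z=\prod_{i\in\omega}[C_i]^{<\omega}$. For $y\in Z$ put $A_y=\bigcup_iy(i)$. The subsets of $C_i$ and the sets $A_y$ are exactly the small sets. The spaces $\mathcal{P}(C_i)$ and $Z$ are Polish without isolated points, so there are nonmeager sets $X_i\subseteq\mathcal{P}(C_i)$ and $Y\subseteq Z$ of size $\operatorname{non}(\mathcal{M})$. The group $\mathbb{B}$ contains $\mathcal{P}(C_0)$, so $|\mathbb{B}|=\mathfrak{c}$. Let $\mathbb{A}$ be the subgroup of $\mathbb{B}$ generated by the finite sets, $\omega$, the members of $\bigcup_iX_i$,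 the sets $A_y$ with $y\in Y$, and some $\kappa$ further members of $\mathbb{B}$. Then $|\mathbb{A}|=\kappa$.

We verify the hypothesis of Lemma~\ref{lem:boolean}(b). Let $(w_k)$ be nonempty, pairwise disjoint finite sets.

\emph{Case 1: some column $C_i$ meets infinitely many $w_k$.} For $m\in\omega$ let $O_m$ be the set of $A\subseteq C_i$ such that $|w_k\cap A|$ is odd for some $k\ge m$. It is open, since the parity of $|w_k\cap A|$ depends only on $A\cap w_k$. It is dense. A basic open set prescribes $A\cap E$ for a finite set $E\subseteq C_i$. The $w_k$ are pairwise disjoint, so there is $k\ge m$ such that $w_k$ meets $C_i$ and misses $E$; adding one point of $w_k\cap C_i$ to the prescribed part gives a member of $O_m$ in the basic open set. So $\bigcap_mO_m$ is a dense $G_\delta$ set and contains some $A\in X_i\subseteq\mathbb{A}$.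

\emph{Case 2: every column meets only finitely many $w_k$.} Let $O_m$ be the set of $y\in Z$ such that $|w_k\cap A_y|$ is odd for some $k\ge m$. It is open, since $w_k\cap A_y$ depends only on the finitely many coordinates $y(i)$ with $w_k\cap C_i\ne\emptyset$. It is dense. A basic open set prescribes $y(i)$ for $i$ in a finite set $E$. There is $k\ge m$ such that $w_k$ misses the columns $C_i$, $i\in E$. Pick $b\in w_k$, say $b\in C_{i_0}$, and put $y(i_0)=\{b\}$ and $y(i)=\emptyset$ for $i\notin E\cup\{i_0\}$; then $w_k\cap A_y=\{b\}$. So $\bigcap_mO_m$ contains some $y\in Y$, and $A_y\in\mathbb{A}$.

In both cases we have found $A\in\mathbb{A}$ with $|w_k\cap A|$ odd for infinitely many $k$. By Lemma~\ref{lem:boolean}, the countable group $G_{\mathbb{A}}$ is exceptional.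

It remains to show that $w(G_{\mathbb{A}})=\kappa$. For $A\in\mathbb{A}$ let $\chi_A(g)=g(A)/2\in\mathbb{T}$. Then $A\mapsto\chi_A$ is a homomorphism from $\mathbb{A}$ to $\operatorname{Hom}(G_{\mathbb{A}},\mathbb{T})$, because $|F\cap(A\triangle A')|\equiv|F\cap A|+|F\cap A'|\pmod2$. It is injective, because $\chi_A(e_j)\ne0$ exactly for $j\in A$. Its image is a group of size $\kappa$ that separates points and induces the topology of $G_{\mathbb{A}}$. By a theorem of Comfort and Ross \cite{CR}, if a group $\mathfrak{X}$ of characters of an Abelian group separates points, then the characters continuous in the topology induced by $\mathfrak{X}$ are exactly the members of $\mathfrak{X}$. So $G_{\mathbb{A}}$ has exactly $\kappa$ continuous characters. By (R2) and density, restriction is a bijection between the continuous characters of $\varrho G_{\mathbb{A}}$ and those of $G_{\mathbb{A}}$. Hence $w(G_{\mathbb{A}})=w(\varrho G_{\mathbb{A}})=|\widehat{\varrho G_{\mathbb{A}}}|=\kappa$.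

Now let $\kappa>\mathfrak{c}$, and let $H=G_{\mathbb{B}}\times\mathbb{Z}(2)^\kappa$. It contains a copy of $\mathbb{Z}(2)^\kappa$ and is contained in $\mathbb{Z}(2)^{\mathbb{B}}\times\mathbb{Z}(2)^\kappa\cong\mathbb{Z}(2)^\kappa$, so it is precompact of weight $\kappa$, and $\varrho H=\varrho G_{\mathbb{B}}\times\mathbb{Z}(2)^\kappa$ by (R1). If a sequence in $H$ converges in $\varrho H$, the first coordinate of the limit lies in $G_{\mathbb{B}}$ by Theorem~\ref{thm:boolean}, so $H$ is sequentially complete. It has the non-representable closed subgroup $G_{\mathbb{B}}\times\{0\}$, so it is exceptional.
\end{proof}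

Let $\lambda$ be the least weight of an exceptional group. Parts (a) and (b) give $\mathfrak{s}\le\lambda\le\operatorname{non}(\mathcal{M})\le\mathfrak{c}$, and $\lambda=\mathfrak{c}$ if $\mathfrak{s}=\mathfrak{c}$. This completes the proof of Theorem~\ref{thm:weight}.

\begin{thebibliography}{9}

\bibitem{CR}
Comfort and Ross, \emph{Fund. Math.} \textbf{55} (1964), 283--291.

\bibitem{Fuchs}
L.~Fuchs, \emph{Infinite Abelian Groups I}.

\bibitem{TGRS}
\emph{Topological Groups and Related Structures},
\texttt{https://w.rexresearch1.com/\allowbreak TopologyLibrary/\allowbreak TopologicalGroupsRelatedStructuresArhangel.pdf}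

\end{thebibliography}
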